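
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Infinite-dimensional non-Hilbertian spaces that embed\\ isometrically in $L_p$ and in $L_r$, $p<2<r$}


\begin{abstract}
We show that an infinite-dimensional Banach space that is isometric to a closed subspace of $L_p$ for some $1\le p<2$ and to a closed subspace of $L_r$ for some $2<r<\infty$ need not be isometric to a Hilbert space. The space $\mathbb R\oplus\ell_2$ with norm $\big((|h|^2+t^2)(|h|^2+2t^2)\big)^{1/4}$ embeds isometrically in $L_1$ and in $L_4$. Similar renormings of $\mathbb R\oplus\ell_2$ exist for every pair $0<p<2<r<\infty$. Moreover, for each compact set $Q\subset(0,\infty)$ of exponents that contains no even integer, one such space embeds in $L_q$ for all $q\in Q$. We also prove rigidity statements that limit such examples. In particular, for norms that depend only on the lengths of the two components, the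 summand $\mathbb R$ cannot be replaced by an infinite-dimensional Hilbert space.
\end{abstract}

\section{The question and the results}

Scalars are real and $L_q=L_q[0,1]$. For $q>0$ put $\|f\|_q=(\int|f|^q)^{1/q}$. A Banach space $X$ \emph{embeds isometrically} in $L_q(\mu)$ if there is a linear map $T:X\to L_q(\mu)$ with $\|Tx\|_q=\|x\|$ for all $x\in X$. We use the same words for $q<1$, although $\|\cdot\|_q$ is then not a norm. Since $X$ is complete, so is $T(X)$, and hence $T(X)$ is closed. Throughout, $g,g_1,g_1',g_2,g_2',\dots$ are independent standard normal variables and $M_q=E|g|^q$.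

A separable Hilbert space embeds isometrically in $L_q$ for every $q>0$. Indeed, $\sum h_ig_i$ is distributed as $|h|g$ for $h\in\ell_2$. Therefore $h\mapsto\sum h_ig_i$ multiplies norms by the constant $M_q^{1/q}$. How far is a Hilbert space characterized by embeddings on both sides of $q=2$? In $L_q$ one has
\[
 2(\|x\|^q+\|y\|^q)\le\|x+y\|^q+\|x-y\|^q\quad(q\ge2),
\]
and the opposite inequality for $q\le 2$. Embeddings in $L_p$ and in $L_r$, $p<2<r$, thus pull a norm toward the parallelogram law from two sides, but through inequalities with different exponents. Up to isomorphism this is decisive: it is known that a Banach space isomorphic to a closed subspace of $L_p(\mu)$ for some $1\le p<2$ and of $L_r(\nu)$ for some $2<r<\infty$ is isomorphic to a Hilbert space. Isometrically, and in finite dimensions, it is not: there are finite-dimensional spaces isometric to subspaces of both $L_p$ and $L_r$ that are not isometric to a Hilbert space (Koldobsky). The remaining case is the following question, posed in \cite{AK}.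

\begin{question}
If an infinite-dimensional Banach space $X$ is isometric to a closed subspace of $L_p$ for some $1\le p<2$ and of $L_r$ for some $2<r<\infty$, must $X$ be isometric to a Hilbert space?
\end{question}

There is a good reason to guess ``yes''. In infinite dimensions one can average over many orthogonal directions, and the law of large numbers turns random vectors into vectors of almost constant norm. For a norm that depends only on the lengths of two infinite-dimensional Hilbert components, this averaging does force the parallelogram law; see Theorem~\ref{thm:rigid}(iii). But the averaging needs room in \emph{both} components. If one of them is a line, nothing can be averaged in its direction, and the answer turns out to be ``no''. Throughout, $|\cdot|$ is the norm of $\ell_2$, or of the Hilbert space at hand, and a vector of $\mathbb R\oplus\ell_2$ is written $(t,h)$.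

\begin{theorem}\label{thm:main}
The space $\mathbb R\oplus\ell_2$ with
\[
 \|(t,h)\|=\big((|h|^2+t^2)(|h|^2+2t^2)\big)^{1/4}
\]
is an infinite-dimensional Banach space that is isometric to a closed subspace of $L_1$ and to a closed subspace of $L_4$, but is not isometric to a Hilbert space.
\end{theorem}

\begin{theorem}\label{thm:all}
For every $0<p<2<r<\infty$ there is an infinite-dimensional Banach space, not isometric to a Hilbert space, that embeds isometrically in both $L_p$ and $L_r$. More precisely, one can take $\mathbb R\oplus\ell_2$ with the following norms.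
\begin{enumerate}
\item[(a)] If $r=2k$ with an integer $k\ge2$, and $1\le m\le k-1$, then
\[
 \|(t,h)\|^{2k}=(|h|^2+(1+\delta)t^2)^m(|h|^2+t^2)^{k-m}
\]
works for all sufficiently small $\delta>0$ (depending on $p$, $k$ and $m$).
\item[(b)] Let $Q\subset(0,\infty)\setminus\{2,4,6,\dots\}$ be compact. For all sufficiently small $\varepsilon>0$ (depending on $Q$) the single space given by
\[
 \|(t,h)\|^2=(|h|^2+t^2)\Big(1+\frac{\varepsilon|h|^2}{5|h|^2+2t^2}\Big)
\]
embeds isometrically in $L_q$ for all $q\in Q$ simultaneously, and is not isometric to a Hilbert space.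
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:rigid}
\begin{enumerate}
\item[(i)] If a Banach space $X$ embeds isometrically in $L_{q_n}$ for a sequence $q_n\to2$, $q_n>1$, then $X$ is isometric to a Hilbert space.
\item[(ii)] If a Banach space $X$ embeds isometrically in $L_{2j}$ and in $L_{2k}$, where $j,k\ge 1$ are integers with $\gcd(j,k)=1$, then $X$ is isometric to a Hilbert space.
\item[(iii)] Let $H_1,H_2$ be infinite-dimensional Hilbert spaces and let $N(h_1,h_2)=f(|h_1|,|h_2|)$ be a norm on $H_1\oplus H_2$. If $(H_1\oplus H_2,N)$ embeds isometrically in $L_p(\mu)$ for some $0<p<2$ and in $L_r(\nu)$ for some $2<r<\infty$, then it is a Hilbert space: $N^2=\alpha|h_1|^2+\beta|h_2|^2$ with constants $\alpha,\beta>0$.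
\end{enumerate}
\end{theorem}

By (i), a set of exponents that accumulates at $2$ cannot serve as $Q$ in Theorem~\ref{thm:all}(b). By (ii), even integers cannot be admitted freely: a space that embeds in both $L_4$ and $L_6$ is Hilbert. By (iii), the line in our examples cannot be replaced by an infinite-dimensional Hilbert space, as long as the norm depends only on the lengths of the two components.

The method is as follows. Embeddings of $\mathbb R\oplus\ell_2$ that are Gaussian on $\ell_2$ are described by one positive measure on the line. For the Hilbert norm one may take the standard Gaussian measure, whose density is \emph{everywhere positive}. So there is room to perturb it, provided that one can compute a density that belongs to a perturbed norm and control it by the Gaussian one. Section~\ref{sec:avg} carries out the averaging and shows how the Gaussian description arises. Section~\ref{sec:model} sets it up and works out $q=4$ by hand. Sections~\ref{sec:below} and~\ref{sec:noneven} construct the densities, and Section~\ref{sec:exponents}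 proves parts (i) and (ii) of Theorem~\ref{thm:rigid}.

\section{Averaging over rotations}\label{sec:avg}

The idea of the proof of Theorem~\ref{thm:rigid}(iii) is this. A normalized Gaussian combination of $m$ orthonormal vectors has almost constant length when $m$ is large, while its image in $L_q$ is at each point a normal variable. Comparing the two descriptions, one finds that $f^2$, as a function of the squared lengths, is a limit of $\|\cdot\|_{q/2}$ of nonnegative functions that depend linearly on the squared lengths. Such limits are convex for $q>2$ and concave for $q<2$.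

\begin{proof}[Proof of Theorem~\ref{thm:rigid}(iii)]
Since $N$ is a norm, $|f(a,b)-f(a',b')|\le|a-a'|f(1,0)+|b-b'|f(0,1)$, so $f$ is continuous. For $x,y\ge0$ put
\[
 G(x,y)=f(\sqrt x,\sqrt y)^2 .
\]
We shall show that $G$ is both convex and concave. Let $(e_i)\subset H_1$ and $(f_i)\subset H_2$ be orthonormal sequences and
\[
 Z_m=\sqrt{x/m}\sum_{i\le m}g_ie_i+\sqrt{y/m}\sum_{i\le m}g_i'f_i .
\]
Then $N(Z_m)=f(\sqrt x\,A_m,\sqrt y\,A_m')$ with $A_m^2=\frac1m\sum_{i\le m}g_i^2$ and $A_m'^2=\frac1m\sum_{i\le m}g_i'^2$. By the law of large numbers $A_m,A_m'\to1$ almost surely. For every integer $l\ge 1$, convexity gives $EA_m^{2l}\le E|g|^{2l}$, and the same holds for $A_m'$. Since $N(Z_m)\le\sqrt x\,f(1,0)A_m+\sqrt y\,f(0,1)A_m'$, all powers of $N(Z_m)$ are uniformly integrable in $m$, and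
\begin{equation}\label{eq:lln}
 E\,N(Z_m)^q\to f(\sqrt x,\sqrt y)^q=G(x,y)^{q/2}\qquad\text{for every }q>0 .
\end{equation}

Now let $T$ be an isometric embedding into $L_q$ of some measure space. The countably many functions $Te_i,Tf_i$ live on a $\sigma$-finite set, so Fubini's theorem applies. At each point of this set, $TZ_m$ is a centered normal variable with variance $x\alpha_m+y\beta_m$, where $\alpha_m=\frac1m\sum_{i\le m}|Te_i|^2$ and $\beta_m=\frac1m\sum_{i\le m}|Tf_i|^2$. Hence
\[
 E\,N(Z_m)^q=E\|TZ_m\|_q^q=M_q\int(x\alpha_m+y\beta_m)^{q/2},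
\]
and by \eqref{eq:lln}
\[
 G(x,y)=\lim_{m\to\infty}M_q^{2/q}\,\|x\alpha_m+y\beta_m\|_{q/2}.
\]
The functions $\alpha_m,\beta_m\ge0$ do not depend on $x,y$. Take $q=r>2$. By Minkowski's inequality in $L_{r/2}$ the right-hand side is a limit of convex functions of $(x,y)$, so $G$ is convex. Take $q=p<2$. The reverse Minkowski inequality $\|u+v\|_s\ge\|u\|_s+\|v\|_s$, valid for nonnegative functions and $0<s<1$, shows that $G$ is concave. So $G$ is affine. It is also homogeneous of degree $1$, so $G(x,y)=\alpha x+\beta y$. Here $\alpha=f(1,0)^2$ and $\beta=f(0,1)^2$ are positive.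
\end{proof}

The infinite dimension of both summands was used in \eqref{eq:lln}. Suppose instead that $H_1=\mathbb R$ is spanned by a unit vector $e$. Then we can average only over $H_2$, and the same computation with $Z_m=te+\frac s{\sqrt m}\sum_{i\le m} g_i'f_i$ gives
\[
 f(|t|,s)^q=\lim_{m\to\infty}\int E\big|t\,Te+s\sqrt{\beta_m}\,g\big|^q .
\]
Where $\beta_m>0$, factor out $\beta_m^{q/2}$ and put $a=Te/\sqrt{\beta_m}$. One obtains an integral of $E|ta+sg|^q$ against a finite positive measure in the variable $a$. The set where $\beta_m=0$ contributes a multiple of $|t|^q=\lim_{a\to\infty}a^{-q}E|ta+sg|^q$, which is a limit of such integrals. Convexity or concavity in $(x,y)=(t^2,s^2)$ no longer follows. What remains is the condition that $f(|t|,s)^q$ be such a superposition, up to limits. This suggests the following construction.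

\section{Gaussian models and the case $q=4$}\label{sec:model}

Norms on $\mathbb R\oplus\ell_2$ that depend only on $|t|$ and $|h|$ are described by one function of one variable. Let $G:[0,\infty)\to(0,\infty)$ be continuous and suppose that $\lim_{x\to\infty}G(x)/x$ exists and is positive and finite. Define
\begin{equation}\label{eq:N}
 N(t,h)^2=|h|^2\,G\big(t^2/|h|^2\big)\quad(h\ne0),\qquad N(t,0)^2=t^2\lim_{x\to\infty}G(x)/x .
\end{equation}
The Hilbert norm has $G(x)=1+x$.

\begin{lemma}\label{lem:model}
Let $G$ and $N$ be as above.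
\begin{enumerate}
\item[(a)] Let $q>0$ and let $\nu\ne0$ be a Borel measure on $\mathbb R$ such that $\int(1+|a|^q)\,d\nu<\infty$ and
\begin{equation}\label{eq:hyp}
 \int E|ta+g|^q\,d\nu(a)=G(t^2)^{q/2}\qquad(t>0).
\end{equation}
Then there is a linear map $T:\mathbb R\oplus\ell_2\to L_q[0,1]$ with $\|T(t,h)\|_q=N(t,h)$.
\item[(b)] If {\rm(a)} applies for some $q\ge1$, then $N$ is a norm and $(\mathbb R\oplus\ell_2,N)$ is a Banach space.
\item[(c)] If $N$ is a norm and $(\mathbb R\oplus\ell_2,N)$ is isometric to a Hilbert space, then $G$ is affine.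
\end{enumerate}
\end{lemma}

\begin{proof}
Put $s=|h|$. The ratio $N^2/(t^2+s^2)=G(x)/(1+x)$, $x=t^2/s^2$, is continuous and positive on $[0,\infty]$. So $c(t^2+s^2)\le N^2\le C(t^2+s^2)$ with constants $0<c\le C$, and $N$ is a continuous function of $(t,s)$.

(a) We first extend \eqref{eq:hyp} to
\begin{equation}\label{eq:full}
 N(t,h)^q=\int E\big|ta+|h|g\big|^q\,d\nu(a)\qquad(t\in\mathbb R,\ h\in\ell_2).
\end{equation}
Both sides are homogeneous of degree $q$, even in $t$ (since $g$ is symmetric), and continuous in $(t,s)$. For the right-hand side use dominated convergence and $|ta+sg|^q\le2^q(|ta|^q+|sg|^q)$. Since \eqref{eq:full} holds for $t>0$, $s=1$, it holds everywhere.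

On $\Omega=\mathbb R\times\mathbb R^{\mathbb N}$ take the product of $\nu$ with the law of $(g_i)$, and put $T(t,h)(a,\omega)=ta+\sum h_i\omega_i$, where the series converges almost everywhere. Since $\sum h_i\omega_i$ is distributed as $|h|g$, \eqref{eq:full} says $\|T(t,h)\|_q=N(t,h)$. The measure on $\Omega$ is a finite nonatomic Borel measure on a Polish space. Hence it is isomorphic to a multiple of Lebesgue measure on $[0,1]$, and its $L_q$ is isometric to $L_q[0,1]$.

(b) By (a), $N$ is the pullback of a norm under a linear map, and $N$ vanishes only at $0$. It is equivalent to the Hilbert norm of $\mathbb R\oplus\ell_2$, so the space is complete.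

(c) Let $|h|=1$. The parallelogram law for $(t,0)$ and $(0,h)$ reads $N(t,h)^2+N(t,-h)^2=2N(t,0)^2+2N(0,h)^2$, and the two terms on the left are equal. So $G(t^2)=N(t,h)^2=\alpha t^2+\beta$ with constants $\alpha,\beta$.
\end{proof}

\begin{example}[$q=4$ by hand]\label{ex:four}
Let $G(x)=\sqrt{1+bx+cx^2}$ with $b,c>0$, that is, $N^4=s^4+bs^2t^2+ct^4$ with $s=|h|$. Since
\[
 E(ta+g)^4=a^4t^4+6a^2t^2+3,
\]
condition \eqref{eq:hyp} says only that $3\int d\nu=1$, $6\int a^2d\nu=b$ and $\int a^4d\nu=c$. Look for $\nu$ with mass $m_1$ at a point $a_1$ and mass $m_0$ at $0$. Then $a_1^2=6c/b$, $m_1=b^2/(36c)$ and $m_0=\frac13-m_1$. So a solution exists when $b^2\le12c$. By the Cauchy--Schwarz inequality $\big(\int a^2d\nu\big)^2\le\int d\nu\int a^4d\nu$, this condition is also necessary for \eqref{eq:hyp}. On the other hand, $G$ is affine only if $b^2=4c$. The Hilbert norms thus lie in the \emph{interior} of the admissible region, and in $L_4$ one can move away from them in both directions. For $(b,c)=(3,2)$, the norm of Theorem~\ref{thm:main},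 we get $a_1=2$ and the masses $\frac18$ at $2$ and $\frac5{24}$ at $0$. Explicitly,
\[
 \tfrac18E(2t+sg)^4+\tfrac5{24}E(sg)^4=\tfrac18(16t^4+24t^2s^2+3s^4)+\tfrac{15}{24}s^4=(s^2+t^2)(s^2+2t^2).
\]
\end{example}

For $q=4$, finitely many moments decide. If $q$ is not an even integer, \eqref{eq:hyp} is an integral equation, and we look for a measure with a density. For a function $w$ on $\mathbb R$ write
\[
 \Lambda_{q,t}(w)=\int w(a)\,E|ta+g|^q\,da,\qquad x=t^2,
\]
so that \eqref{eq:hyp} for $d\nu=M_q^{-1}w\,da$ becomes
\begin{equation}\label{eq:target}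
 \Lambda_{q,t}(w)=M_q\,G(x)^{q/2}\qquad(t>0).
\end{equation}
The basic solutions are Gaussian. Let $\gamma_\sigma(a)=(2\pi\sigma)^{-1/2}e^{-a^2/(2\sigma)}$ and $\gamma=\gamma_1$. For $\sigma>0$ the sum of independent centered normal variables with variances $\sigma t^2$ and $1$ is normal with variance $1+\sigma x$. Hence
\begin{equation}\label{eq:gauss}
 \Lambda_{q,t}(\gamma_\sigma)=M_q(1+\sigma x)^{q/2}.
\end{equation}
With principal branches, \eqref{eq:gauss} holds for all complex $\sigma$ with $\operatorname{Re}\sigma>0$. Indeed $\operatorname{Re}(1/\sigma)>0$ there, so the integral converges locally uniformly in $\sigma$; moreover $\operatorname{Re}(1+\sigma x)>0$. So both sides are holomorphic in $\sigma$, and they agree for $\sigma>0$.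

By \eqref{eq:gauss}, the Hilbert norm $G(x)=1+x$ has the density $w=\gamma$, which is strictly positive. To reach other functions $G$ we use \eqref{eq:gauss} as a dictionary: write $G^{q/2}$ as a superposition of the functions $(1+\sigma x)^{q/2}$, replace each of them by $\gamma_\sigma$, and check that the result is nonnegative.

\section{Exponents below $2$, and even exponents}\label{sec:below}

Let $0<p<2$ and put $\lambda=p/2\in(0,1)$. We treat $G=Y_1^{\theta}Y_0^{1-\theta}$, where $0<\theta<1$ and
\[
 Y_0=1+x,\qquad Y_1=1+(1+\delta)x,\qquad \delta>0 .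
\]
For $\theta=\frac12$, $\delta=1$ this is the norm of Theorem~\ref{thm:main}; for $\theta=m/k$ it is the norm of Theorem~\ref{thm:all}(a).

\subsection*{What to expect for small $\delta$}
To first order in $\delta$, $G^\lambda$ agrees with $(1+(1+\theta\delta)x)^\lambda$, which belongs to $\gamma_{1+\theta\delta}$. Compare the second-order terms of $Y_0^\lambda(1+\delta x/Y_0)^{\theta\lambda}$ and $Y_0^\lambda(1+\theta\delta x/Y_0)^{\lambda}$. Their difference is
\[
 \tfrac12\big[\theta\lambda(\theta\lambda-1)-\theta^2\lambda(\lambda-1)\big]\delta^2x^2Y_0^{\lambda-2}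
 =-\tfrac12\theta(1-\theta)\lambda\,\delta^2x^2Y_0^{\lambda-2}
 =\frac{\theta(1-\theta)\delta^2}{2(1-\lambda)}\,\partial_\sigma^2(1+\sigma x)^\lambda\Big|_{\sigma=1}.
\]
By \eqref{eq:gauss}, the density should therefore be, to second order,
\[
 \gamma_{1+\theta\delta}+\frac{\theta(1-\theta)\delta^2}{2(1-\lambda)}\,\partial_\sigma^2\gamma_\sigma\Big|_{\sigma=1},
 \qquad
 \partial_\sigma^2\gamma_\sigma\Big|_{\sigma=1}=\big(z^2-3z+\tfrac34\big)\gamma,\quad z=\tfrac{a^2}2 .
\]
The factor $z^2-3z+\frac34$ is bounded below, and for large $|a|$ it is positive. So for $\lambda<1$ the correction is harmless: positive in the tails, and small where it is negative. For $\lambda>1$ the correction has the opposite sign. In the tails it is then negative and not $O(\gamma)$, and positivity can no longer be read off in this way. This is where the argument uses $p<2$, and why exponents above $2$ are treated differently. We now make the expansion exact.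

\subsection*{The exact formula}
Put $Y_u=(1-u)Y_0+uY_1=1+(1+\delta u)x$. Products of powers of $Y_0$ and $Y_1$ are superpositions of powers of $Y_u$: for $\alpha,\beta>0$ and $Y_0,Y_1>0$,
\begin{equation}\label{eq:beta}
 \int_0^1u^{\alpha-1}(1-u)^{\beta-1}\,Y_u^{-\alpha-\beta}\,du=B(\alpha,\beta)\,Y_1^{-\alpha}Y_0^{-\beta}.
\end{equation}
Indeed, with $v=u/(1-u)$ the left-hand side becomes $\int_0^\infty v^{\alpha-1}(vY_1+Y_0)^{-\alpha-\beta}dv$, and then one substitutes $v\mapsto vY_0/Y_1$. We need \eqref{eq:beta} with $\alpha=-\theta\lambda$ and $\beta=-(1-\theta)\lambda$, where the integral diverges at both ends. The remedy is to subtract from $Y_u^\lambda$ its linear interpolation between $u=0$ and $u=1$, and to continue analytically.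

\begin{lemma}\label{lem:split}
Let $0<\theta<1$, $0<\lambda<1$, $Y_0,Y_1>0$, $Y_u=(1-u)Y_0+uY_1$. Put $b=\Gamma(-\theta\lambda)\Gamma(-(1-\theta)\lambda)/\Gamma(-\lambda)$ and $\rho(u)=u^{-1-\theta\lambda}(1-u)^{-1-(1-\theta)\lambda}$. Then $b<0$ and, with $D=1/|b|$,
\begin{equation}\label{eq:split}
 Y_1^{\theta\lambda}Y_0^{(1-\theta)\lambda}=\theta Y_1^\lambda+(1-\theta)Y_0^\lambda+D\int_0^1\rho(u)\big[uY_1^\lambda+(1-u)Y_0^\lambda-Y_u^\lambda\big]du .
\end{equation}
Moreover,
\begin{equation}\label{eq:mass}
 D\int_0^1\rho(u)\,u(1-u)\,du=\theta(1-\theta)\frac{\lambda}{1-\lambda}.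
\end{equation}
\end{lemma}

\begin{proof}
On $(-1,0)$ the function $\Gamma$ is negative, so $b<0$. Put
\[
 J(z)=\int_0^1u^{\theta z-1}(1-u)^{(1-\theta)z-1}\big[Y_u^{-z}-uY_1^{-z}-(1-u)Y_0^{-z}\big]du .
\]
The bracket is a smooth function of $u$ that vanishes at $u=0$ and $u=1$, so it is $O(u(1-u))$, locally uniformly in $z$. Hence $J$ is holomorphic in $\operatorname{Re}z>-1$. For $z>0$ we may integrate term by term. By \eqref{eq:beta} and $B(\alpha+1,\beta)=\frac{\alpha}{\alpha+\beta}B(\alpha,\beta)$, $B(\alpha,\beta+1)=\frac{\beta}{\alpha+\beta}B(\alpha,\beta)$,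
\[
 J(z)=B(\theta z,(1-\theta)z)\big[Y_1^{-\theta z}Y_0^{-(1-\theta)z}-\theta Y_1^{-z}-(1-\theta)Y_0^{-z}\big].
\]
The function $B(\theta z,(1-\theta)z)=\Gamma(\theta z)\Gamma((1-\theta)z)/\Gamma(z)$ is meromorphic in $\operatorname{Re}z>-1$, with $z=0$ as its only pole. So the identity extends to $\{\operatorname{Re}z>-1\}\setminus\{0\}$. At $z=-\lambda$ it reads
\[
 -\int_0^1\rho(u)\big[uY_1^\lambda+(1-u)Y_0^\lambda-Y_u^\lambda\big]du=b\big[Y_1^{\theta\lambda}Y_0^{(1-\theta)\lambda}-\theta Y_1^\lambda-(1-\theta)Y_0^\lambda\big].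
\]
Dividing by $b=-1/D$ gives \eqref{eq:split}. Finally, $\int_0^1\rho(u)u(1-u)\,du=B(1-\theta\lambda,1-(1-\theta)\lambda)$, and by $\Gamma(1+z)=z\Gamma(z)$
\[
 \frac{B(1-\theta\lambda,1-(1-\theta)\lambda)}{b}
 =\frac{(-\theta\lambda)(-(1-\theta)\lambda)}{(1-\lambda)(-\lambda)}=-\theta(1-\theta)\frac{\lambda}{1-\lambda}.
\]
Since $b=-1/D$, this is \eqref{eq:mass}.
\end{proof}

By concavity of $u\mapsto Y_u^\lambda$ the bracket in \eqref{eq:split} is nonpositive: the geometric mean is the arithmetic mean minus a superposition of concavity defects. Translated by \eqref{eq:gauss}, each defect becomes the corresponding defect of the curve $u\mapsto\gamma_{1+\delta u}(a)$, and this has to be bounded.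

\begin{lemma}\label{lem:below}
Let $0<p<2$, $\lambda=p/2$, $0<\theta<1$ and $0<\delta\le1$, and suppose that
\begin{equation}\label{eq:cond}
 \tfrac34\,\delta^2\,\theta(1-\theta)\,\frac{\lambda}{1-\lambda}\le\min(\theta,1-\theta).
\end{equation}
Then there is a function $w\ge0$ with all moments finite such that \eqref{eq:target} holds for $q=p$ and $G(x)=(1+(1+\delta)x)^\theta(1+x)^{1-\theta}$.
\end{lemma}

\begin{proof}
Let $g_a(u)=\gamma_{1+\delta u}(a)$ for $0\le u\le1$, and with $\rho$, $D$ as in Lemma~\ref{lem:split} put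
\[
 w(a)=\theta g_a(1)+(1-\theta)g_a(0)+D\int_0^1\rho(u)\big[ug_a(1)+(1-u)g_a(0)-g_a(u)\big]du .
\]

\emph{The density $w$ solves the equation.} Logarithmic differentiation gives, with $z=a^2/(2\sigma)$,
\begin{equation}\label{eq:second}
 \frac{\partial_\sigma\gamma_\sigma}{\gamma_\sigma}=\frac{z-\frac12}{\sigma},\qquad
 \frac{\partial_\sigma^2\gamma_\sigma}{\gamma_\sigma}=\frac{z^2-3z+\frac34}{\sigma^2}\ge-\frac{3}{2\sigma^2}.
\end{equation}
The error of linear interpolation is at most $\frac12u(1-u)\max|g_a''|$. So by \eqref{eq:second} the bracket in the definition of $w$ is at most $C\,u(1-u)(1+a^4)e^{-a^2/(2(1+\delta))}$ in absolute value. Since $\rho(u)u(1-u)$ is integrable, $w$ is well defined, has finite moments, and Fubini's theorem applies. By \eqref{eq:gauss}, $\Lambda_{p,t}(\gamma_{1+\delta u})=M_pY_u^\lambda$, so Lemma~\ref{lem:split} yields $\Lambda_{p,t}(w)=M_pY_1^{\theta\lambda}Y_0^{(1-\theta)\lambda}=M_pG(x)^{p/2}$.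

\emph{Positivity.} Fix $a$ and let $M=\max_{[0,1]}g_a$. As $\sigma=1+\delta u\ge1$, \eqref{eq:second} gives $g_a''\ge-\frac32\delta^2M$ on $[0,1]$. So $g_a(u)+\frac34\delta^2Mu^2$ is convex and lies below its chord on $[0,1]$, whence
\[
 g_a(u)-ug_a(1)-(1-u)g_a(0)\le\tfrac34\delta^2M\,u(1-u).
\]
By \eqref{eq:mass},
\[
 w(a)\ge\theta g_a(1)+(1-\theta)g_a(0)-\tfrac34\delta^2\theta(1-\theta)\tfrac{\lambda}{1-\lambda}M .
\]
In view of \eqref{eq:cond} it remains to show that $\theta g_a(1)+(1-\theta)g_a(0)\ge\min(\theta,1-\theta)M$. This holds if $M$ is attained at an endpoint. Otherwise, by \eqref{eq:second}, $M$ is attained where $z=\frac12$, that is, at $\sigma_*=a^2\in(1,1+\delta)\subset(1,2)$. Then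
\[
 \frac{g_a(0)}M=\sqrt{\sigma_*}\,e^{-(\sigma_*-1)/2}\ge e^{-1/2}>\tfrac12,\qquad
 \frac{g_a(1)}M=\sqrt{\tfrac{\sigma_*}{1+\delta}}\;e^{\frac12\left(1-\frac{\sigma_*}{1+\delta}\right)}\ge\tfrac1{\sqrt2}>\tfrac12,
\]
and the weighted average is at least $\frac12M\ge\min(\theta,1-\theta)M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Here $G(x)=\sqrt{(1+x)(1+2x)}$, so $\theta=\frac12$ and $\delta=1$. For $p=1$ we have $\lambda=\frac12$, and \eqref{eq:cond} reads $\frac34\cdot\frac14\cdot1=\frac3{16}\le\frac12$. By Lemmas~\ref{lem:below} and~\ref{lem:model}, $N$ is a norm, the space is a Banach space, and it embeds isometrically in $L_1$. By Example~\ref{ex:four} and Lemma~\ref{lem:model}(a) it embeds isometrically in $L_4$. Since $G(x)^2=(1+x)(1+2x)$ has two distinct roots, $G$ is not affine, and by Lemma~\ref{lem:model}(c) the space is not isometric to a Hilbert space.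
\end{proof}

\subsection*{Even exponents}
For $r=2k$ and $\theta=m/k$ the right-hand side of \eqref{eq:target} is a polynomial in $x$, and, as in Example~\ref{ex:four}, only finitely many moments of $w$ matter. They can be adjusted by changing $\gamma$ on a bounded interval, where $\gamma$ is bounded away from $0$.

\begin{proof}[Proof of Theorem~\ref{thm:all}(a)]
Let $\theta=m/k\in(0,1)$ and $G(x)=(1+(1+\delta)x)^\theta(1+x)^{1-\theta}$. The left-hand side of \eqref{eq:cond} tends to $0$ with $\delta$, so for small $\delta$ Lemmas~\ref{lem:below} and~\ref{lem:model}(a) give the embedding in $L_p$.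

For $L_{2k}$ write $G(x)^k=(1+(1+\delta)x)^m(1+x)^{k-m}=\sum_{j=0}^kc_j(\delta)x^j$. The odd moments of $g$ vanish, so
\[
 \Lambda_{2k,t}(w)=\sum_{j=0}^k\tbinom{2k}{2j}M_{2k-2j}\,x^j\int a^{2j}w(a)\,da ,
\]
and \eqref{eq:target} with $q=2k$ means
\begin{equation}\label{eq:moments}
 \tbinom{2k}{2j}M_{2k-2j}\int a^{2j}w(a)\,da=M_{2k}\,c_j(\delta),\qquad 0\le j\le k .
\end{equation}
For $\delta=0$ we have $G=1+x$, and by \eqref{eq:gauss} the function $w=\gamma$ solves \eqref{eq:moments}. Consider the linear map $v\mapsto(\int a^{2j}v\,da)_{j=0}^k$ on the $(k+1)$-dimensional space spanned by $a^{2i}1_{[-1,1]}$, $0\le i\le k$. It is injective: if $v=P1_{[-1,1]}$ is in the kernel, then $\int_{-1}^1P^2=0$, so $P=0$. Hence it is a bijection onto $\mathbb R^{k+1}$. Since $c_j(\delta)-c_j(0)=O(\delta)$, there is $v_\delta$ in this space with coefficients $O(\delta)$ such that $w=\gamma+v_\delta$ satisfies \eqref{eq:moments}. On $[-1,1]$ we have $\gamma\ge\gamma(1)>0$, so $w\ge0$ for small $\delta$. By Lemma~\ref{lem:model}, $N$ is a norm, the space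 is a Banach space, and it embeds in $L_{2k}$.

Finally, $G$ is not affine, so by Lemma~\ref{lem:model}(c) the space is not isometric to a Hilbert space. Indeed, $G(0)=1$ and $G(x)/x\to(1+\delta)^\theta$, so an affine $G$ would be $1+(1+\delta)^\theta x$. But $G'(0)=1+\theta\delta>(1+\delta)^\theta$ by the strict Bernoulli inequality.
\end{proof}

\section{All non-even exponents at once}\label{sec:noneven}

Now let $q>0$ be any exponent that is not an even integer, above or below $2$. For $q>2$ we can no longer rely on the correction having a good sign in the tails. We therefore look for a perturbation whose density is $O(\gamma)$ on the whole line, so that smallness alone gives positivity. By \eqref{eq:gauss} we should use only Gaussians $\gamma_\sigma$ that are $O(\gamma)$, that is, with $\operatorname{Re}(1/\sigma)\ge1$. The points with $\operatorname{Re}(1/\sigma)>1$ form the disc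
\[
 \Delta=\{\operatorname{Re}(1/\sigma)>1\}=\{|\sigma|^2<\operatorname{Re}\sigma\}=\{|\sigma-\tfrac12|<\tfrac12\},
\]
which has $\sigma=1$ on its boundary.

The norm in Theorem~\ref{thm:all}(b) has
\[
 G(x)=(1+x)\big(1+\varepsilon b(x)\big),\qquad b(x)=\frac1{2x+5},
\]
so $G^{q/2}=(1+x)^{q/2}+(1+x)^{q/2}\kappa_q(x)$ with $\kappa_q=(1+\varepsilon b)^{q/2}-1$. The function $\kappa_q$ is holomorphic away from a neighborhood of $-\frac52$ and vanishes at $\infty$, and by Cauchy's formula it is a superposition of functions $1/(x-\zeta)$ with $|\zeta+\frac52|=1$. With $\sigma=-1/\zeta$,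
\begin{equation}\label{eq:pole}
 \frac1{x-\zeta}=\frac{\sigma}{1+\sigma x}=\frac{\sigma}{\sigma-1}\Big[\sigma\,\frac{1+x}{1+\sigma x}-1\Big].
\end{equation}
(The bracket equals $(\sigma-1)/(1+\sigma x)$.) So, after multiplication by $(1+x)^{q/2}$, everything reduces to the functions $(1+x)^{q/2+1}/(1+\sigma x)$, whose total degree $q/2$ is the right one. These are again given by the beta integral: formally, \eqref{eq:beta} with $Y_0=1+\sigma x$, $Y_1=1+x$, $\beta=1$ and $\alpha=c:=-\frac q2-1$ says that
\begin{equation}\label{eq:formal}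
 c\int_0^1u^{c-1}(1+\sigma_ux)^{q/2}\,du\ \text{``}{=}\text{''}\ \frac{(1+x)^{q/2+1}}{1+\sigma x},\qquad \sigma_u=\sigma+u(1-\sigma).
\end{equation}
The integral diverges at $u=0$, and we replace it by its finite part. This is possible as long as $c+j\ne0$ for $j=0,1,2,\dots$, that is, as long as $q$ is not an even integer. The parameters $\sigma_u$ run over the segment from $\sigma$ to $1$, which stays in $\Delta\cup\{1\}$; see Figure~\ref{fig:disc}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=6]
\draw[->] (-0.12,0)--(1.2,0);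
\draw[->] (0,-0.56)--(0,0.58);
\draw[dashed] (0.5,0) circle (0.5);
\draw[thick] (0.4762,0) circle (0.1905);
\draw (0.5714,0.165)--(1,0);
\fill (0.5714,0.165) circle (0.012) node[above right] {$\sigma$};
\fill (1,0) circle (0.012) node[below right] {$1$};
\fill (0.786,0.0825) circle (0.012) node[above right] {$\sigma_{1/2}$};
\node at (0.4762,-0.26) {$\Sigma$};
\node at (0.2,0.28) {$\Delta$};
\node[below left] at (0,0) {$0$};
\end{tikzpicture}
\caption{The $\sigma$-plane. In the disc $\Delta$ (dashed boundary) $\operatorname{Re}(1/\sigma)>1$, so $\gamma_\sigma=O(\gamma)$. The contour $|\zeta+\frac52|=1$ corresponds under $\sigma=-1/\zeta$ to the circle $\Sigma\subset\Delta$. The segment from $\sigma\in\Sigma$ to $1$ meets the boundary of $\Delta$ only at $1$. Its half next to $\sigma$ stays well inside $\Delta$.}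
\label{fig:disc}
\end{figure}

Let $\Sigma=\{-1/\zeta:|\zeta+\frac52|=1\}$. Since $1/\sigma$ runs over the circle with diameter $[\frac32,\frac72]$, $\Sigma$ is the circle with diameter $[\frac27,\frac23]$, that is, with center $\frac{10}{21}$ and radius $\frac4{21}$. In particular, $|1-\sigma|\ge\frac13$ on $\Sigma$.

\begin{lemma}\label{lem:kernel}
Let $Q\subset(0,\infty)\setminus\{2,4,6,\dots\}$ be compact. There is a constant $C$ such that for all $q\in Q$ and $\sigma\in\Sigma$ there is a function $w_{q,\sigma}$, continuous in $(\sigma,a)$, with $|w_{q,\sigma}|\le C\gamma$ and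
\begin{equation}\label{eq:kernel}
 \Lambda_{q,t}(w_{q,\sigma})=M_q\,\frac{(1+x)^{q/2+1}}{1+\sigma x}\qquad(t>0,\ x=t^2).
\end{equation}
\end{lemma}

\begin{proof}
Constants $C$, $C'$ do not depend on $q\in Q$, $\sigma\in\Sigma$, $u$ and $a$, and $C$ may change from line to line.

\emph{Bounds for the Gaussians.} For $\sigma\in\Sigma$ we have $|\sigma-\frac12|\le\frac4{21}+\frac1{42}=\frac3{14}$, hence $|\sigma_u-\frac12|\le(1-u)\frac3{14}+\frac u2\le\frac12$ for $0\le u\le 1$; also $\operatorname{Re}\sigma_u\ge\frac27$. So $\operatorname{Re}(1/\sigma_u)\ge1$. For $0\le u\le\frac12$ we even have $|\sigma_u-\frac12|\le\frac5{14}$. The disc with diameter $[\frac17,\frac67]$ is mapped by $\sigma\mapsto1/\sigma$ to the disc with diameter $[\frac76,7]$, so $\operatorname{Re}(1/\sigma_u)\ge\frac76$. The derivative $\partial_\sigma^j\gamma_\sigma$ is $\gamma_\sigma$ times a polynomial of degree $j$ in $a^2$ whose coefficients are constants times powers of $1/\sigma$, and $\partial_u^j\gamma_{\sigma_u}$ is obtained from it by putting $\sigma_u$ for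 $\sigma$ and multiplying by the bounded factor $(1-\sigma)^j$. Fix an integer $n\ge\frac12\max Q+1$. Then
\begin{equation}\label{eq:bounds}
\begin{aligned}
 |\gamma_{\sigma_u}(a)|&\le C\gamma(a)&&(0\le u\le1),\\
 |\partial_u^j\gamma_{\sigma_u}(a)|&\le C(1+a^2)^je^{-7a^2/12}\le C'\gamma(a)&&(0\le u\le\tfrac12,\ 0\le j\le n+1).
\end{aligned}
\end{equation}

\emph{Definition of $w_{q,\sigma}$.} Let $c=-\frac q2-1$. By the choice of $n$, $c+n+1\ge1$. The numbers $c+j=j-1-\frac q2$, $0\le j\le n$, vanish only for $q\in\{-2,0,2,4,\dots\}$. Since $Q$ is compact and misses these points, $|c+j|$ is bounded below for $q\in Q$, $0\le j\le n$. Write $\gamma^{(j)}=\partial_u^j\gamma_{\sigma_u}|_{u=0}$ and define the finite part of $c\int_0^1u^{c-1}\gamma_{\sigma_u}du$ as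
\[
 w_{q,\sigma}=c\Big[\int_{1/2}^1u^{c-1}\gamma_{\sigma_u}\,du+\int_0^{1/2}u^{c-1}\Big(\gamma_{\sigma_u}-\sum_{j=0}^n\frac{u^j}{j!}\gamma^{(j)}\Big)du+\sum_{j=0}^n\frac{2^{-c-j}}{j!\,(c+j)}\,\gamma^{(j)}\Big].
\]
By Taylor's formula and \eqref{eq:bounds} the integrand of the second integral is at most $Cu^{c+n}\gamma(a)$ in absolute value, and $\int_0^{1/2}u^{c+n}du\le1$. The other two terms are bounded by $C\gamma$ as well. So $|w_{q,\sigma}|\le C\gamma$, and continuity in $(\sigma,a)$ follows by dominated convergence.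

\emph{Proof of \eqref{eq:kernel}.} Let $Y_0=1+\sigma x$, $Y_1=1+x$ and $Y_u=Y_0+u(Y_1-Y_0)=1+\sigma_ux$; all have positive real part, and powers are principal. Put $\varphi(u)=Y_u^{q/2}$ and $\varphi_j=\varphi^{(j)}(0)/j!$. By \eqref{eq:gauss}, $\Lambda_{q,t}(\gamma_{\sigma_u})=M_q\varphi(u)$. By \eqref{eq:bounds} we may differentiate this under the integral at $u=0$, so that $\Lambda_{q,t}(\gamma^{(j)})=M_q\,j!\,\varphi_j$. We may also use Fubini's theorem in the definition of $w_{q,\sigma}$. Cut the second integral off at $\eta>0$ and use $\int_\eta^{1/2}u^{c+j-1}du=(2^{-c-j}-\eta^{c+j})/(c+j)$. This gives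
\[
 M_q^{-1}\Lambda_{q,t}(w_{q,\sigma})=\lim_{\eta\to0}\,c\Big[\int_\eta^1u^{c-1}\varphi(u)\,du+\sum_{j=0}^n\varphi_j\frac{\eta^{c+j}}{c+j}\Big].
\]
The integral is elementary. Let $\psi(u)=Y_u^{-c}=Y_u^{q/2+1}$. Since $-c-1=\frac q2$,
\begin{equation}\label{eq:primitive}
 \frac{d}{du}\Big[\frac{u^c\psi(u)}{Y_0}\Big]=\frac{c\,u^{c-1}Y_u^{-c-1}}{Y_0}\big[Y_u-u(Y_1-Y_0)\big]=c\,u^{c-1}\varphi(u).
\end{equation}
Hence $c\int_\eta^1u^{c-1}\varphi\,du=(Y_1^{-c}-\eta^c\psi(\eta))/Y_0$. Let $\psi_j=\psi^{(j)}(0)/j!$. Comparing Taylor coefficients in \eqref{eq:primitive}, that is, in $c\psi+u\psi'=cY_0\varphi$, we find $(c+j)\psi_j=cY_0\varphi_j$. So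
\[
 c\sum_{j=0}^n\varphi_j\frac{\eta^{c+j}}{c+j}=\frac{\eta^c}{Y_0}\sum_{j=0}^n\psi_j\eta^j .
\]
The quantity under the limit is therefore $Y_1^{-c}/Y_0-\frac{\eta^c}{Y_0}\big(\psi(\eta)-\sum_{j\le n}\psi_j\eta^j\big)$. Here the last term is $O(\eta^{c+n+1})\to0$. The limit is $Y_1^{-c}/Y_0=(1+x)^{q/2+1}/(1+\sigma x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}(b)]
Enlarging $Q$, we may assume $1\in Q$. Let $0<\varepsilon\le1$. For complex $\zeta$ with $|\zeta+\frac52|>\frac12$ we have $|\varepsilon b(\zeta)|=\varepsilon/(2|\zeta+\frac52|)<1$. So $\kappa_q=(1+\varepsilon b)^{q/2}-1$ (principal branch) is holomorphic there and tends to $0$ at $\infty$. On the circle $|\zeta+\frac52|=1$ we have $|\varepsilon b|=\frac\varepsilon2\le\frac12$, hence $|\kappa_q|\le C\varepsilon$ with $C$ independent of $q\in Q$. By Cauchy's formula for the exterior of this circle (positively oriented),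
\[
 \kappa_q(x)=\frac1{2\pi i}\oint_{|\zeta+5/2|=1}\frac{\kappa_q(\zeta)}{x-\zeta}\,d\zeta\qquad(x>0).
\]
Guided by \eqref{eq:pole}, put, with $\sigma=-1/\zeta$ and $w_{q,\sigma}$ from Lemma~\ref{lem:kernel},
\[
 v_q=\operatorname{Re}\,\frac1{2\pi i}\oint_{|\zeta+5/2|=1}\kappa_q(\zeta)\,\frac{\sigma}{\sigma-1}\,\big(\sigma w_{q,\sigma}-\gamma\big)\,d\zeta .
\]
Since $|\sigma-1|\ge\frac13$ and $|w_{q,\sigma}|\le C\gamma$ for $\sigma\in\Sigma$, we have $|v_q|\le C\varepsilon\gamma$ with a new constant $C$, still independent of $q\in Q$ and $\varepsilon$. By Fubini's theorem, \eqref{eq:kernel}, \eqref{eq:gauss} with $\sigma=1$, and \eqref{eq:pole},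
\[
 \Lambda_{q,t}(v_q)=M_q(1+x)^{q/2}\,\operatorname{Re}\,\frac1{2\pi i}\oint_{|\zeta+5/2|=1}\frac{\kappa_q(\zeta)}{x-\zeta}\,d\zeta=M_q(1+x)^{q/2}\kappa_q(x),
\]
because $\kappa_q(x)$ is real for $x>0$. Therefore $w=\gamma+v_q$ satisfies
\[
 \Lambda_{q,t}(w)=M_q(1+x)^{q/2}\big(1+\varepsilon b(x)\big)^{q/2}=M_q\,G(x)^{q/2}.
\]
If $C\varepsilon\le1$, then $w\ge0$ for all $q\in Q$ simultaneously, and Lemma~\ref{lem:model}(a) gives the embeddings in $L_q$, $q\in Q$. Since $1\in Q$, Lemma~\ref{lem:model}(b) shows that $N$ is a norm and that the space is a Banach space. Finally, $G(x)=1+x+\varepsilon\frac{1+x}{2x+5}$, and the last fraction is bounded and not constant on $[0,\infty)$. So $G$ is not affine, and by Lemma~\ref{lem:model}(c) the space is not isometric to a Hilbert space.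
\end{proof}

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:all}]
If $r$ is not an even integer, apply (b) with $Q=\{p,r\}$. If $r=2k$, then $k\ge2$ and (a) applies, for instance with $m=1$.
\end{proof}

\section{Limits on the set of exponents}\label{sec:exponents}

We use the theorem of Jordan and von Neumann: a Banach space whose norm satisfies the parallelogram law is a Hilbert space.

\begin{proof}[Proof of Theorem~\ref{thm:rigid}(i)]
Clarkson's inequalities say that in $L_q$, $q\ge2$,
\begin{equation}\label{eq:clarkson}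
 2(\|x\|^q+\|y\|^q)\le\|x+y\|^q+\|x-y\|^q\le2^{q-1}(\|x\|^q+\|y\|^q),
\end{equation}
and that both inequalities are reversed for $1<q\le2$. Here is the short proof. For real numbers $a,b$ and $q\ge2$, convexity of $s\mapsto s^{q/2}$ gives
\[
 |a+b|^q+|a-b|^q\ge2\Big(\frac{|a+b|^2+|a-b|^2}2\Big)^{q/2}=2(a^2+b^2)^{q/2}\ge2(|a|^q+|b|^q).
\]
Integration yields the left inequality in \eqref{eq:clarkson}. Applied to $x+y$ and $x-y$ in place of $x$ and $y$, it yields the right one. For $q\le2$ each step is reversed.

Let $x,y\in X$. For every $n$, \eqref{eq:clarkson} or its reversal holds in $X$ with $q=q_n$. As $q_n\to2$, the outer terms both tend to $2(\|x\|^2+\|y\|^2)$ and the middle term to $\|x+y\|^2+\|x-y\|^2$. So the parallelogram law holds in $X$.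
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}(ii)]
Let $x,y\in X$ be linearly independent and put $F(\tau)=\|x+\tau y\|^2>0$ for $\tau\in\mathbb R$. If $T$ embeds $X$ isometrically in $L_{2j}$, then $F(\tau)^j=\int(Tx+\tau Ty)^{2j}$ is a polynomial in $\tau$, because $2j$ is an even integer. In the same way $F^k$ is a polynomial. Choose integers $a,b$ with $aj+bk=1$. Then $F=(F^j)^a(F^k)^b$ is a rational function. Its $j$-th power is a polynomial, so it has no poles, and $F$ is a polynomial. Since $F(\tau)/\tau^2\to\|y\|^2$ as $|\tau|\to\infty$ and $F(0)=\|x\|^2$,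
\[
 F(\tau)=\|x\|^2+B\tau+\|y\|^2\tau^2
\]
with some $B\in\mathbb R$. Adding $F(1)$ and $F(-1)$ gives $\|x+y\|^2+\|x-y\|^2=2\|x\|^2+2\|y\|^2$. For linearly dependent $x,y$ this identity reduces to $(\alpha+\beta)^2+(\alpha-\beta)^2=2\alpha^2+2\beta^2$. So the parallelogram law holds in $X$.
\end{proof}

\begin{thebibliography}{9}
\raggedright
\bibitem{AK} Fernando Albiac and Nigel J. Kalton, \emph{Topics in Banach Space Theory}, GTM 233.
\url{http://drhuang.com/science/mathematics/book/GTM/GTM233.Topics.in.Banach.Space.Theory,.F..Albiac,.N..J..Kalton.%EF%BC%88Banach%E7%A9%BA%E9%97%B4%E7%90%86%E8%AE%BA%E9%80%89%E9%A2%98%EF%BC%89.pdf}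
\end{thebibliography}

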